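\title{A Banach space with the stochastic approximation property\\ and without the approximation property}

\begin{abstract}
A Banach space has the stochastic approximation property if, for every Radon probability measure on it, some sequence of bounded finite-rank operators converges to the identity almost everywhere. The approximation property implies the stochastic one. We construct a separable Banach space, real or complex, that has the stochastic approximation property and fails the approximation property. The approximating operators are random: they multiply the rows of one block of coordinates by independent heavy-tailed variables of mean one. We also characterize the stochastic property in terms of random finite-rank operators, show that it forces the trace of a null nuclear representation to vanish when $\sum_j\lambda_j(1+\ln(1/\lambda_j))<\infty$, and show that here $\ln s$ cannot be replaced by $\ln s/(\ln\ln s)^5$.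
\end{abstract}

\section{Introduction}

Let $X$ be a Banach space over $\mathbb K\in\{\mathbb R,\mathbb C\}$. We write $L(X)$ for the bounded linear operators on $X$ and $F(X)$ for those of finite rank. A Borel probability measure $\mu$ on $X$ is \emph{Radon} if $\mu(B)=\sup\{\mu(K):K\subset B,\ K\text{ compact}\}$ for every Borel set $B$.

\begin{itemize}
\item $X$ has the \emph{approximation property} (AP) if for every compact set $K\subset X$ there are $T_n\in F(X)$ with $T_nx\to x$ for every $x\in K$.
\item For a Radon probability $\mu$, the space $X$ has the \emph{$\mu$-stochastic approximation property} ($\mu$-SAP) if there are $T_n\in F(X)$ with $T_nx\to x$ for $\mu$-almost every $x$.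
\item $X$ has the \emph{stochastic approximation property} (SAP) if it has the $\mu$-SAP for every Radon probability $\mu$ on $X$.
\end{itemize}
One may also define the AP by requiring uniform convergence on $K$. That requirement implies the pointwise one, so the two statements about the AP proved below (it implies the SAP, and it fails in our example) hold for the uniform version as well.

If some sequence $T_n\in F(X)$ converges to the identity at every point, as the partial sum projections of a Schauder basis do, then $X$ has both properties. At the other extreme, every Banach space has the $\mu$-SAP for a measure $\mu$ carried by countably many points $x_1,x_2,\dots$: a bounded projection $T_n$ onto the span of $x_1,\dots,x_n$ satisfies $T_nx_j=x_j$ for $n\ge j$. So the SAP is a condition on diffuse measures. A Radon measure lives on a compact set up to small mass, which gives AP $\Rightarrow$ SAP. In the other direction one is free to spread a measure over a given compact set, and it is reasonable to guess that testing against all measures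 recovers the AP. Recall that $X$ has \emph{nontrivial type} if there are $q>1$ and $C$ such that $(\mathbb E\|\sum_i\varepsilon_ix_i\|^2)^{1/2}\le C(\sum_i\|x_i\|^q)^{1/q}$ for all finite families $(x_i)$ in $X$, where the $\varepsilon_i$ are independent uniform signs. For such spaces the guess is correct: by \cite{sap}, a space of nontrivial type has the SAP if and only if it has the AP. The conjecture from \cite{sap} that we consider is that the AP and the SAP coincide for all Banach spaces. It is false.

\begin{theorem}\label{thm:main}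
The AP implies the SAP. There is a separable Banach space $X$ over $\mathbb K$ that has the SAP and fails the AP. Moreover, there are random operators $T_k$ with values in $F(X)$, each taking finitely many values, subspaces $X_1\subset X_2\subset\cdots$ with dense union, and numbers $\omega_k\to0$ such that $T_k=I$ on $X_k$ and, for every fixed $x\in X$ and every $t\ge6$,
\begin{equation}\label{eq:tail}
\mathbb P\big(\|x-T_kx\|>t\|x\|\big)\le\omega_k+\frac{66}{t}.
\end{equation}
\end{theorem}

By the result of \cite{sap} quoted above, this space $X$ does not have nontrivial type. Random operators are not an artifact of the construction; they characterize the SAP.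

\begin{theorem}\label{thm:char}
A Banach space $X$ has the SAP if and only if for every compact $K\subset X$ and every $\varepsilon>0$ there is a finitely supported probability $\nu$ on $F(X)$ such that
\[
\nu\{T:\|Tx-x\|>\varepsilon\}\le\varepsilon\qquad\text{for every }x\in K.
\]
\end{theorem}

The failure of the AP will be detected by a trace: a series $\sum_j\lambda_jx_j^*(\cdot)x_j$ with $\sum_j\lambda_j<\infty$ that represents the zero operator although $\sum_j\lambda_jx_j^*(x_j)\ne0$. The AP excludes such series (Lemma~\ref{lem:obstruction}). The next two theorems say how much of this survives under the SAP.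

\begin{theorem}\label{thm:trace}
Let $X$ have the SAP. Let $x_j\in X$ and $x_j^*\in X^*$ have norm at most $1$, and let $\lambda_j\in(0,1)$ satisfy $\sum_j\lambda_j(1+\ln\frac1{\lambda_j})<\infty$. If $\sum_j\lambda_jx_j^*(x)x_j=0$ for all $x\in X$, then $\sum_j\lambda_jx_j^*(x_j)=0$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $\varphi(s)=\ln s/(\ln\ln s)^5$. For the space $X$ of Theorem~\ref{thm:main} there are $x_j\in X$ and $x_j^*\in X^*$ of norm at most $1$ and numbers $\lambda_j\in(0,e^{-e})$ with $\sum_j\lambda_j<\infty$ and $\sum_j\lambda_j\varphi(1/\lambda_j)<\infty$ such that $\sum_j\lambda_jx_j^*(x)x_j=0$ for all $x\in X$, but $\sum_j\lambda_jx_j^*(x_j)=1$.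
\end{theorem}

The bound $\lambda_j<e^{-e}$ only keeps $\varphi(1/\lambda_j)$ defined and positive. Together the two theorems show that the logarithm in Theorem~\ref{thm:trace} cannot be replaced by $\varphi$.

Sections \ref{sec:random} and \ref{sec:traces} concern general spaces and prove Theorems \ref{thm:char} and \ref{thm:trace}; they also show what a counterexample must look like. Section~\ref{sec:multiplier} isolates the probabilistic idea in a finite model. The space is built in Section~\ref{sec:space}, the trace on it in Section~\ref{sec:noAP}, and the random operators in Section~\ref{sec:SAP}. Throughout, $[d]=\{1,\dots,d\}$, and $y^*\otimes y$ is the rank-one operator $x\mapsto y^*(x)y$.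

\section{The SAP and random finite-rank operators}\label{sec:random}

Almost everywhere convergence of a sequence can be traded for approximation in measure by one operator.

\begin{lemma}\label{lem:reduction}
Let $\mu$ be a Radon probability on $X$. If for every $\delta>0$ there is $T\in F(X)$ with $\mu\{x:\|Tx-x\|>\delta\}<\delta$, then $X$ has the $\mu$-SAP.
\end{lemma}

\begin{proof}
Take $T_n$ for $\delta=2^{-n}$. The sets $\{x:\|T_nx-x\|>2^{-n}\}$ have summable measures, so by the first Borel--Cantelli lemma almost every $x$ lies in only finitely many of them, and then $T_nx\to x$.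
\end{proof}

\begin{proposition}\label{prop:easy}
The AP implies the SAP.
\end{proposition}

\begin{proof}
Let $\mu$ be a Radon probability and $\delta>0$. Choose a compact $K$ with $\mu(K)>1-\delta/2$ and $T_n\in F(X)$ with $T_nx\to x$ on $K$. The indicators of the sets $\{x\in K:\|T_nx-x\|>\delta\}$ tend to $0$ pointwise, so by bounded convergence one of these sets has measure less than $\delta/2$. For that $n$ we have $\mu\{x:\|T_nx-x\|>\delta\}<\delta$, and Lemma~\ref{lem:reduction} applies.
\end{proof}

Theorem~\ref{thm:char} is a minimax statement. In the SAP the measure is chosen first and the operator second; the theorem reverses the order at the price of randomizing the operator.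

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Suppose the condition holds. Given a Radon probability $\mu$ and $\delta>0$, take a compact $K$ with $\mu(K)>1-\delta/4$ and take $\nu$ for $K$ and $\varepsilon=\delta/4$. Since $\nu$ has finite support,
\[
\sum_T\nu\{T\}\,\mu\{x\in K:\|Tx-x\|>\varepsilon\}=\int_K\nu\{T:\|Tx-x\|>\varepsilon\}\,d\mu(x)\le\frac\delta4 .
\]
So some $T$ in the support of $\nu$ has $\mu\{x\in K:\|Tx-x\|>\varepsilon\}\le\delta/4$, and hence $\mu\{x:\|Tx-x\|>\delta\}\le\delta/2$. Lemma~\ref{lem:reduction} gives the $\mu$-SAP.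

Conversely, let $X$ have the SAP. We may assume $K\ne\emptyset$ and $\varepsilon<1$. For $T\in F(X)$ let $G_T(x)=\min(1,\|Tx-x\|)$, an element of the real space $C(K)$. Let $\mathcal G$ be the convex hull of the functions $G_T$, and let $\mathcal U=\{g\in C(K):\max_Kg<\varepsilon^2\}$, a nonempty open convex set.

If a convex combination $\sum_it_iG_{T_i}$ lies in $\mathcal U$, put $\nu=\sum_it_i\delta_{T_i}$. As $\varepsilon<1$, the inequality $\|Tx-x\|>\varepsilon$ implies $G_T(x)>\varepsilon$, and Markov's inequality gives $\nu\{T:\|Tx-x\|>\varepsilon\}\le\varepsilon^{-1}\sum_it_iG_{T_i}(x)<\varepsilon$ for every $x\in K$.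

It remains to exclude $\mathcal G\cap\mathcal U=\emptyset$. In that case the Hahn--Banach theorem (two disjoint nonempty convex sets, one of them open, are separated by a nonzero continuous functional) and the Riesz representation of $C(K)^*$ give a nonzero regular signed Borel measure $\mu$ on $K$ and $r\in\mathbb R$ with
\[
\int g\,d\mu\le r\le\int G_T\,d\mu\qquad(g\in\mathcal U,\ T\in F(X)).
\]
If $u\in C(K)$ is nonnegative, then $-su\in\mathcal U$ for all $s>0$, so $-s\int u\,d\mu\le r$ for all $s>0$, and $\int u\,d\mu\ge0$. Thus $\mu$ is positive, and we normalize it to a probability; viewed as a measure on $X$ it is Radon. Taking for $g$ constants increasing to $\varepsilon^2$ gives $r\ge\varepsilon^2$, so $\int G_T\,d\mu\ge\varepsilon^2$ for all $T\in F(X)$. But the $\mu$-SAP provides $T_n$ with $G_{T_n}\to0$ almost everywhere, and $\int G_{T_n}\,d\mu\to0$ by bounded convergence. The truncation in the definition of $G_T$ is used exactly here.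
\end{proof}

\begin{remark}\label{rem:average}
A random operator $T$ with finitely many values in $F(X)$ has a mean $\mathbb ET\in F(X)$, and $\|x-(\mathbb ET)x\|\le\mathbb E\|x-Tx\|$. So random operators that approximate in the mean are no better than deterministic ones, and the whole gap between the AP and the SAP is the gap between smallness in the mean and smallness in probability. In particular, suppose the right side of \eqref{eq:tail} could be replaced by a function $\psi(t)$, independent of $k$ and integrable at infinity. Integrating the tail would give $\sup_k\|I-\mathbb ET_k\|<\infty$; since $\mathbb ET_k=I$ on $X_k$, it would follow that $(\mathbb ET_k)x\to x$ for all $x$, and $X$ would have the AP. A counterexample of this form needs heavy tails.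
\end{remark}

\section{Traces}\label{sec:traces}

Call a family $(\lambda_j,x_j,x_j^*)_{j\ge1}$ a \emph{nuclear representation} if $\lambda_j>0$, $\sum_j\lambda_j<\infty$, and $x_j\in X$, $x_j^*\in X^*$ have norm at most $1$. It defines, by absolutely convergent series, an operator $\Lambda$ on $X$ and a functional $\tau$ on $L(X)$:
\[
\Lambda x=\sum_j\lambda_jx_j^*(x)x_j,\qquad\tau(T)=\sum_j\lambda_jx_j^*(Tx_j),\qquad|\tau(T)|\le\|T\|\sum_j\lambda_j .
\]
In finite dimensions $\tau(T)$ is the trace of $T\Lambda$, so $\Lambda=0$ forces $\tau(I)=0$. In general, for $y\in X$ and $y^*\in X^*$,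
\begin{equation}\label{eq:duality}
\tau(y^*\otimes y)=\sum_j\lambda_j\,y^*(x_j)\,x_j^*(y)=y^*(\Lambda y).
\end{equation}
Finite-rank operators are sums of rank-one operators and $X^*$ separates points, so $\Lambda=0$ if and only if $\tau$ vanishes on $F(X)$. Whether this forces $\tau(I)=0$ depends on whether one can pass to the limit in $0=\tau(T_n)$ along a sequence $T_n$ that tends to $I$ in some sense. This needs a summable majorant for $\lambda_j\|T_nx_j\|$.

\begin{lemma}\label{lem:obstruction}
If $X$ admits a nuclear representation with $\Lambda=0$ and $\tau(I)=1$, then $X$ fails the AP.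
\end{lemma}

\begin{proof}
Choose $\sigma_j>0$ with $\sigma_j\to\infty$ and $\sum_j\sigma_j\lambda_j<\infty$: if $j_1<j_2<\cdots$ satisfy $\sum_{j\ge j_r}\lambda_j\le4^{-r}$, take $\sigma_j=2^r$ for $j_r\le j<j_{r+1}$ and $\sigma_j=1$ for $j<j_1$. Put $y_j=x_j/\sigma_j$, so $y_j\to0$, and define $U:\ell_1\to X$ by $Us=\sum_js_jy_j$. The unit ball $B$ of $\ell_1=c_0^*$ is weak* compact, and on it the weak* topology is that of coordinatewise convergence. For $s,s'\in B$ and every $m$,
\[
\|Us-Us'\|\le\sum_{j\le m}|s_j-s'_j|\,\|y_j\|+2\sup_{j>m}\|y_j\|,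
\]
so $U$ is weak*-to-norm continuous on $B$, and $K=U(B)$ is compact.

Suppose $T_n\in F(X)$ and $T_n\to I$ pointwise on $K$. Then the operators $T_nU:\ell_1\to X$ converge pointwise on $B$, hence on $\ell_1$, and the uniform boundedness principle gives $C=\sup_n\|T_nU\|<\infty$. Thus $\|T_ny_j\|\le C$ for all $n,j$, and $T_ny_j\to y_j$ for each $j$ because $y_j\in K$. Dominated convergence with majorant $C\lambda_j\sigma_j$ yields
\[
0=\tau(T_n)=\sum_j\lambda_j\sigma_jx_j^*(T_ny_j)\longrightarrow\sum_j\lambda_j\sigma_jx_j^*(y_j)=\tau(I)=1,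
\]
a contradiction.
\end{proof}

The absolutely convex hull is essential here: on the countable compact set $\{0,y_1,y_2,\dots\}$ pointwise approximation is possible in every space, as we saw in the introduction.

Under the SAP we cannot apply uniform boundedness, since convergence is known only almost everywhere. Instead we test with the law of a random series $\sum_j\lambda_j\zeta_jx_j$ and extract the majorant from the second Borel--Cantelli lemma: if independent events have probabilities with divergent sum, then almost surely infinitely many of them occur. The tail $\mathbb P(|\zeta_j|>s)=1/s$ is the one that turns almost sure boundedness into $\sum_j\lambda_j\sup_n\|T_nx_j\|<\infty$; a tail $s^{-q}$ with $q>1$ would give only the summability of the $q$th powers of these terms. The price is that $\zeta_j$ just fails to be integrable, and this is the source of the logarithm.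

\begin{proof}[Proof of Theorem~\ref{thm:trace}]
\emph{The measure.} Let $\zeta_j$ be independent symmetric real random variables with $\mathbb P(|\zeta_j|>s)=1/s$ for $s\ge1$, and let $\xi_j=\lambda_j\zeta_j$. Then $|\xi_j|\ge\lambda_j>0$ almost surely, and
\[
\mathbb P(|\xi_j|>1)=\lambda_j,\qquad\mathbb E\,|\xi_j|1_{\{|\xi_j|\le1\}}=\lambda_j\int_1^{1/\lambda_j}s\cdot s^{-2}\,ds=\lambda_j\ln\frac1{\lambda_j}.
\]
Both sequences are summable; this is the only use of the hypothesis on $\ln(1/\lambda_j)$. Hence almost surely only finitely many $|\xi_j|$ exceed $1$ and the remaining ones have a finite sum, so $\sum_j|\xi_j|<\infty$ and $x=\sum_j\xi_jx_j$ converges absolutely. The law $\mu$ of $x$ is carried by the closed span of the $x_j$, a complete separable metric space, and every Borel probability on such a space is Radon. So there are $T_n\in F(X)$ with $T_nx\to x$ almost surely.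

\emph{Symmetry.} Let $x^{(j)}=\xi_jx_j-\sum_{i\ne j}\xi_ix_i$, so that $2\xi_jx_j=x+x^{(j)}$. Changing the signs of all $\xi_i$ with $i\neq j$ preserves the law of the sequence $(\xi_i)$, fixes $(|\xi_i|)_i$, and turns $x$ into $x^{(j)}$. Hence the pairs $((|\xi_i|)_i,x)$ and $((|\xi_i|)_i,x^{(j)})$ have the same law.

\emph{Convergence at each $x_j$.} The set $V=\{y:T_ny\to y\}$ is a Borel linear subspace. It contains $x$ almost surely, hence also $x^{(j)}$, hence $\xi_jx_j$. Since $\xi_j\ne0$, we get $x_j\in V$.

\emph{The majorant.} Let $\Phi(y)=\sup_n\|T_ny\|\in[0,\infty]$. This is a Borel, subadditive, absolutely homogeneous function, finite on $V$; put $s_j=\Phi(x_j)<\infty$. Fix $t>0$ and let $J$ be the first $j$ with $|\xi_j|s_j>t$ (and $J=\infty$ if there is none). On $\{J=j\}$ we have $2t<\Phi(2\xi_jx_j)\le\Phi(x)+\Phi(x^{(j)})$, so $\Phi(x)>t$ or $\Phi(x^{(j)})>t$. The event $\{J=j\}$ depends only on $(|\xi_i|)_i$, so by symmetry $\mathbb P(J=j)\le2\,\mathbb P(J=j,\ \Phi(x)>t)$. Summing over $j$,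
\[
\mathbb P\Big(\sup_j|\xi_j|s_j>t\Big)\le2\,\mathbb P(\Phi(x)>t)\longrightarrow0\qquad(t\to\infty),
\]
because $\Phi(x)<\infty$ almost surely. So $\sup_j|\xi_j|s_j<\infty$ almost surely. If $\sum_j\mathbb P(|\xi_j|s_j>R)$ diverged for every integer $R$, the second Borel--Cantelli lemma would make this supremum infinite almost surely. Hence for some $R$
\[
\sum_j\min(1,\lambda_js_j/R)=\sum_j\mathbb P(|\xi_j|s_j>R)<\infty .
\]
The terms tend to $0$, so the minimum equals $\lambda_js_j/R$ for all large $j$, and $\sum_j\lambda_js_j<\infty$.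

\emph{Conclusion.} We have $|\lambda_jx_j^*(T_nx_j)|\le\lambda_js_j$ and $T_nx_j\to x_j$, so $\tau(T_n)\to\tau(I)$ by dominated convergence. Since $\Lambda=0$, identity \eqref{eq:duality} gives $\tau(T_n)=0$, and therefore $\tau(I)=0$.
\end{proof}

Thus, in a space with the SAP, a representation as in Lemma~\ref{lem:obstruction} with $\lambda_j<1$ must have $\sum_j\lambda_j<\infty$ and $\sum_j\lambda_j\ln(1/\lambda_j)=\infty$. The construction takes place in this narrow window.

\section{A multiplier of mean one that is usually zero}\label{sec:multiplier}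

The space $X$ will consist of sequences $(x^1,x^2,\dots)$ of matrices, with a norm that couples consecutive matrices so that large contributions of $x^k$ and $x^{k+1}$ can cancel. The natural approximants cut the sequence off after the $k$th block; this destroys a cancellation, and these projections are not uniformly bounded. We shall instead describe the error $x-T_kx$ as follows: erase $x^1,\dots,x^k$, keep $x^{k+2},x^{k+3},\dots$, and multiply the $\beta$th row of the transitional block $x^{k+1}$ by a number $W_\beta\ge0$. The following finite model contains everything that can go wrong.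

\subsection*{The model}
Fix $d$, a small $a>0$, and $p=1+\eta$ slightly larger than $1$. A vector $c\in[0,\infty)^d$ records the sizes of the rows and is known only to satisfy $a\|c\|_p\le1$. We look for multipliers $W_\beta$, chosen without knowledge of $c$, that keep the three quantities
\[
Q_1=\max_\beta W_\beta c_\beta,\qquad Q_2=a\,\|(W_\beta c_\beta)_\beta\|_p,\qquad Q_3=a\Big|\sum_\beta(W_\beta-1)c_\beta\Big|
\]
bounded independently of $a$ and $d$. The quantity $Q_1$ arises because the erased block no longer compensates the rows, and $Q_3$ because the rows must still compensate the block that is kept. If $p=1$, then $W=0$ works, with $Q_1=Q_2=0$ and $Q_3\le1$. The trace in Section~\ref{sec:noAP} will force $p>1$, with $d^{1-1/p}$ as large as $1/a$.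

\emph{Deterministic multipliers fail.} For the concentrated vector $c=a^{-1}e_\beta$ we have $Q_1=W_\beta/a$. So $Q_1\le t$ with $t\le1/(2a)$ forces $W_\beta\le\frac12$ for all $\beta$. Then the flat vector $c=a^{-1}d^{-1/p}(1,\dots,1)$ has $Q_3=d^{-1/p}\sum_\beta(1-W_\beta)\ge\frac12d^{1-1/p}$.

\emph{One scale is not enough.} The concentrated vector asks for $W_\beta\approx0$ and the flat vector asks for average $1$. A random multiplier can do both. Let $R\in[2,d]$ be an integer and let the $W_\beta$ be independent, equal to $R$ with probability $1/R$ and to $0$ otherwise. For the concentrated vector, $Q_1=Q_2=0$ and $Q_3=1$ with probability $1-1/R$. For the flat vector, $Q_1\le R/(ad^{1/p})$, $\mathbb EQ_2^p=\mathbb EW_1^p=R^\eta$ and $\mathbb EQ_3^2=d^{1-2/p}(R-1)$, all harmless when $R^\eta\le2$ and $d$ is large. But consider the vector with $R$ coordinates equal to $a^{-1}R^{-1/p}$ and the others zero. With probability $1-(1-1/R)^R\ge1-e^{-1}$ one of its coordinates is multiplied by $R$, and then $Q_1=R^{1-1/p}/a\ge1/a$.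

\emph{Many scales.} The remedy is to divide the mean equally among $L$ scales $2,4,\dots,2^L$. Let $W_1,\dots,W_d$ be independent with
\begin{equation}\label{eq:W}
\mathbb P(W_\beta=2^r)=\frac{2^{-r}}L\quad(r=1,\dots,L),\qquad W_\beta=0\ \text{ otherwise.}
\end{equation}
If $L\eta\le1$, then
\begin{equation}\label{eq:Wfacts}
0\le W_\beta\le2^L,\quad\mathbb EW_\beta=1,\quad\mathbb EW_\beta^p=\frac1L\sum_{r=1}^L2^{r\eta}\le2,\quad\mathbb P(W_\beta>s)\le\frac2{sL}\ \ (s>0);
\end{equation}
for the last bound, if $r_0$ is the least $r\ge1$ with $2^r>s$, then $\sum_{r\ge r_0}2^{-r}=2\cdot2^{-r_0}<2/s$. For the vector that defeated the scale $R\le2^L$ we now get $\mathbb P(Q_1>1)\le\sum_\beta2c_\beta/L=2R^{1-1/p}/(aL)\le4/(aL)$, since $R^{1-1/p}\le R^\eta\le2$. This is small as soon as $L$ is much larger than $1/a$.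

\subsection*{The estimate}
In the application $Q_3$ is replaced by a maximum of $n$ sums of the same kind, with $n$ polynomial in $d$. We use Hoeffding's inequality: if $V_1,\dots,V_d$ are independent real random variables and $V_\beta$ takes values in an interval of length $w_\beta$, then for $u>0$
\begin{equation}\label{eq:hoeffding}
\mathbb P\Big(\Big|\sum_\beta(V_\beta-\mathbb EV_\beta)\Big|>u\Big)\le2\exp\Big(-2u^2\Big/\sum_\beta w_\beta^2\Big).
\end{equation}

\begin{proposition}\label{prop:multiplier}
Let $d,L,n\ge1$ be integers, $a\in(0,1]$, $\eta\in(0,1)$ and $p=1+\eta$, with $L\eta\le1$ and $a^{-\eta}\le2$. Let $W_1,\dots,W_d$ be as in \eqref{eq:W}. Let $c\in[0,\infty)^d$ satisfy $a\|c\|_p\le1$, and let $u^1,\dots,u^n\in\mathbb K^d$ satisfy $|u^i_\beta|\le c_\beta$ for all $i,\beta$. Then for $t\ge6$: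
\begin{itemize}
\item[(i)] $\mathbb P\big(\max_\beta W_\beta c_\beta>1\big)\le8/(aL)$;
\item[(ii)] $\mathbb P\big(a\|(W_\beta c_\beta)_\beta\|_p>t\big)\le2/t$;
\item[(iii)] $\mathbb P\big(\max_ia|\sum_\beta(W_\beta-1)u^i_\beta|>t-1\big)\le64/t+4n\exp(-2^L/4)$.
\end{itemize}
\end{proposition}

\begin{proof}
The common device is that on coordinates that are not too small the $\ell_1$-norm is comparable to the $p$th power of the $\ell_p$-norm: for $\kappa>0$,
\begin{equation}\label{eq:l1lp}
\sum_{c_\beta>2^{-\kappa L}}c_\beta=\sum_{c_\beta>2^{-\kappa L}}c_\beta^{-\eta}c_\beta^p\le2^{\kappa L\eta}a^{-p}\le2^\kappa a^{-\eta}a^{-1}\le\frac{2^{\kappa+1}}a .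
\end{equation}

(i) If $c_\beta\le2^{-L}$, then $W_\beta c_\beta\le1$. For the other $\beta$ we have $\mathbb P(W_\beta>1/c_\beta)\le2c_\beta/L$ by \eqref{eq:Wfacts}, and \eqref{eq:l1lp} with $\kappa=1$ bounds the sum of these probabilities by $8/(aL)$.

(ii) We have $\mathbb E\,a^p\sum_\beta W_\beta^pc_\beta^p\le2a^p\|c\|_p^p\le2$, so Markov's inequality bounds the probability by $2/t^p\le2/t$.

(iii) A union bound over $i$ requires exponential concentration, which is available only for the small coordinates. The large ones are bounded by a single random variable that does not depend on $i$. Let $B=\{\beta:c_\beta>2^{-3L}\}$ and write $a\sum_\beta(W_\beta-1)u^i_\beta=Y_i+Z_i$, where $Y_i$ is the sum over $B$ and $Z_i$ the sum over its complement.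

For all $i$ we have $|Y_i|\le a\sum_{\beta\in B}(W_\beta+1)c_\beta$, and by \eqref{eq:l1lp} with $\kappa=3$ the right side has expectation $2a\sum_{\beta\in B}c_\beta\le32$. Since $t-3\ge t/2$, Markov's inequality gives $\mathbb P(\max_i|Y_i|>t-3)\le32/(t-3)\le64/t$.

The real and imaginary parts of $Z_i$ are sums of independent mean-zero terms, and the $\beta$th term is $W_\beta-1$ times a real constant of modulus at most $ac_\beta$, so it lies in an interval of length $w_\beta\le a2^Lc_\beta$. Using $2-p=1-\eta>0$ and $a\le1$,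
\[
\sum_{\beta\notin B}w_\beta^2\le a^22^{2L}\big(2^{-3L}\big)^{2-p}\sum_\beta c_\beta^p\le a^{2-p}\,2^{-L+3L\eta}\le8\cdot2^{-L}.
\]
(The threshold $2^{-2L}$ would give only a constant here; this is why $2^{-3L}$ is used.) If $|Z_i|>2$, then its real or imaginary part exceeds $1$ in modulus, so \eqref{eq:hoeffding} with $u=1$ gives $\mathbb P(|Z_i|>2)\le4\exp(-2^L/4)$. Outside these events, $|Y_i+Z_i|\le(t-3)+2=t-1$ for all $i$.
\end{proof}

The proposition is useful when $1/a\ll L\le1/\eta$ and $2^L\gg\ln n$. With $d^{1-1/p}$ of order $1/a$ we have $\eta\approx\ln(1/a)/\ln d$, so $\ln d$ must be much larger than $a^{-1}\ln(1/a)$. Along the construction $a=a_k$ must be summable. Both demands are met when $\ln d_k$ grows geometrically.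

\section{The space}\label{sec:space}

\subsection*{Sign matrices}
Consecutive blocks are coupled through the two parts of an orthogonal matrix with entries $\pm1$. Orthogonality lets us recover each block from the sum. We also need the rows of the first part to be almost orthogonal.

\begin{lemma}\label{lem:signs}
Let $d\ge10^4$ and let $M$ be the power of $2$ with $d^2\le M<2d^2$. There is an $M\times M$ matrix $(A\,|\,C)$ with entries $\pm1$, where $A$ is $M\times d$ and $C$ is $M\times(M-d)$, such that
\[
A^\top A=MI,\quad C^\top C=MI,\quad A^\top C=0,\quad AA^\top+CC^\top=MI,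
\]
and $|(AA^\top)(g,h)|\le d^{3/4}$ for all $g\ne h$.
\end{lemma}

\begin{proof}
Let $M=2^s$ and $H(g,\chi)=(-1)^{\langle g,\chi\rangle}$ for $g,\chi\in\mathbb F_2^s$. If $v\in\mathbb F_2^s$ is nonzero, then $\langle v,\chi\rangle=0$ for exactly half of all $\chi$. Since $H(g,\chi)H(h,\chi)=(-1)^{\langle g+h,\chi\rangle}$ and $H$ is symmetric, this gives $HH^\top=H^\top H=MI$.

Choose $\chi_1,\dots,\chi_d$ independently and uniformly in $\mathbb F_2^s$. Two of them coincide with probability at most $\binom d2/M<\frac12$; this is where $M\ge d^2$ is used. For $g\ne h$ the sum $\sum_iH(g,\chi_i)H(h,\chi_i)=\sum_i(-1)^{\langle g+h,\chi_i\rangle}$ depends only on $v=g+h\ne0$ and is a sum of $d$ independent uniform signs. By \eqref{eq:hoeffding} with $w_i=2$ and $u=d^{3/4}$, it exceeds $d^{3/4}$ in modulus with probability at most $2e^{-\sqrt d/2}$. There are fewer than $2d^2$ vectors $v$, so this happens for some $v$ with probability at most $4d^2e^{-\sqrt d/2}$. This function decreases for $d\ge64$ and equals $4\cdot10^8e^{-50}<\frac12$ at $d=10^4$.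 So some choice avoids both events. Let $A$ consist of the columns $\chi_1,\dots,\chi_d$ of $H$ and $C$ of the remaining columns. The first three identities are the blocks of $H^\top H=MI$, and the fourth is $HH^\top=MI$.
\end{proof}

\subsection*{Parameters}
Fix an integer $D\ge10^4$ so large that for all $\ell\ge\ln D$
\begin{equation}\label{eq:D}
\ell\ge e^3,\quad\frac{(\ln\ell)^3}\ell\le\frac12,\quad2e^{-\ell/4}\le\frac1\ell,\quad\frac{\ln\ell}\ell\le\frac14,\quad\frac43\,\frac{(\ln\ell)^2}\ell\le\ln2 .
\end{equation}
Let $d_1=d_2=D$, let $M_k$ be the power of $2$ with $d_k^2\le M_k<2d_k^2$, and let $d_{k+2}=M_k-d_k$. With $\ell_k=\ln d_k$ put $a_0=1$ and, for $k\ge1$,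
\[
a_k=\frac{(\ln\ell_k)^3}{\ell_k},\quad\theta_k=\frac{\ln(1/a_{k+1})}{\ell_{k+1}},\quad p_k=\frac1{1-\theta_k},\quad\eta_k=p_k-1,\quad L_k=\lfloor1/\eta_k\rfloor .
\]

\begin{lemma}\label{lem:param}
For all $k\ge1$:
\begin{itemize}
\item[(a)] $d_k\le d_{k+1}$, $d_k^{3/2}\le d_{k+2}\le2d_k^2$, $\ell_k\le\ell_{k+1}\le3\ell_k$, $\ell_k\ge(3/2)^{k/2}$ and $\ln\ell_k\ge k/5$;
\item[(b)] $a_k\le a_{k-1}$, $1/\ell_k\le a_k\le\frac12$, and $\sum_ka_k<\infty$;
\item[(c)] $2d_k^{-1/4}\le a_k$ and $d_k\ge a_k^{-2}$;
\item[(d)] $0<\eta_k\le\frac13$, $L_k\eta_k\le1$, $a_k^{-\eta_k}\le2$, and $L_k\ge\ell_{k+1}/(2\ln\ell_{k+1})$;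
\item[(e)] $d_{k+1}^{-(1-1/p_k)}=a_{k+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $d_k^{3/2}\le d_k^2-d_k\le d_{k+2}\le2d_k^2$, the first inequality because $\sqrt{d_k}\le d_k-1$; hence $\frac32\ell_k\le\ell_{k+2}\le\ln2+2\ell_k\le3\ell_k$. Since $d_{k+2}$ is a function of $d_k$ and $d_1=d_2$, we have $d_{2j-1}=d_{2j}$. So $d_{k+1}$ equals $d_k$ for odd $k$ and $d_{k+2}$ for even $k$, which gives $d_k\le d_{k+1}$ and $\ell_k\le\ell_{k+1}\le3\ell_k$. Also $\ell_{2j-1}=\ell_{2j}\ge(3/2)^{j-1}\ell_1\ge(3/2)^j$, so $\ell_k\ge(3/2)^{k/2}$, and $\ln(3/2)>2/5$ gives the last bound.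

(b) The derivative of $(\ln\ell)^3/\ell$ is $(\ln\ell)^2(3-\ln\ell)/\ell^2\le0$ for $\ell\ge e^3$, so $(a_k)_{k\ge1}$ is nonincreasing, and $a_1\le\frac12\le a_0$. The two-sided bound follows from \eqref{eq:D}. From $\ln\ell\le6\ell^{1/6}$ we get $a_k\le216\,\ell_k^{-1/2}\le216\,(3/2)^{-k/4}$.

(c) $2d_k^{-1/4}=2e^{-\ell_k/4}\le1/\ell_k\le a_k$, and so $d_k\ge16a_k^{-4}\ge a_k^{-2}$.

(d) By (b) and \eqref{eq:D}, $0<\theta_k\le\ln\ell_{k+1}/\ell_{k+1}\le\frac14$. Hence $\eta_k=\theta_k/(1-\theta_k)\le\frac43\theta_k\le\frac13$. The bound $L_k\eta_k\le1$ holds by definition. Since $1/\eta_k\ge3$, we have $L_k\ge1/\eta_k-1\ge\frac23\cdot\frac1{\eta_k}\ge\frac1{2\theta_k}\ge\ell_{k+1}/(2\ln\ell_{k+1})$. Finally $\eta_k\ln(1/a_k)\le\frac43\,\theta_k\ln\ell_k\le\frac43(\ln\ell_{k+1})^2/\ell_{k+1}\le\ln2$.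

(e) $1-1/p_k=\theta_k$ and $d_{k+1}^{-\theta_k}=e^{-\ell_{k+1}\theta_k}=a_{k+1}$.
\end{proof}

\subsection*{The norm}
Let $(A_k\,|\,C_k)$ be the matrix of Lemma~\ref{lem:signs} for $d=d_k$, with rows indexed by a set $G_k$ of cardinality $M_k$. Thus $A_k$ is $M_k\times d_k$ and $C_k$ is $M_k\times d_{k+2}$. Consider sequences $x=(x^k)_{k\ge1}$ where $x^k$ is a $d_k\times d_{k+1}$ matrix over $\mathbb K$. We write $x^k_{\cdot\beta}$ for its columns and $x^k_{\alpha\cdot}$ for its rows, both regarded as column vectors, and $e^k_{\alpha\beta}$ for the sequence whose only nonzero coordinate is $x^k_{\alpha\beta}=1$. The columns of $x^k$ and the rows of $x^{k+1}$ are indexed by the same set $[d_{k+1}]$, and they have the lengths $d_k$ and $d_{k+2}$ on which $A_k$ and $C_k$ act. For $k\ge1$ and $\beta\in[d_{k+1}]$ define vectors in $\mathbb K^{G_k}$ by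
\[
b_k(x)_\beta=C_kx^{k+1}_{\beta\cdot},\qquad f_k(x)_\beta=a_{k-1}A_kx^k_{\cdot\beta}+C_kx^{k+1}_{\beta\cdot}
\]
(see Figure~\ref{fig:blocks}), and put
\[
\|f_k(x)\|_\infty=\max_{\beta,g}|f_k(x)_\beta(g)|,\qquad h_k(x)=a_k\Big(\sum_{\beta\in[d_{k+1}]}\|b_k(x)_\beta\|_\infty^{p_k}\Big)^{1/p_k},
\]
\[
\|x\|=\sup_k\max\{\|f_k(x)\|_\infty,\,h_k(x)\}.
\]
The seminorms $\|f_k\|_\infty$ produce the trace. The seminorms $h_k$ supply the hypothesis $a\|c\|_p\le1$ of Proposition~\ref{prop:multiplier}. Note that $f_k$ depends only on $x^k$ and $x^{k+1}$, and $h_k$ only on $x^{k+1}$.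

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!30] (1.2,0) rectangle (1.45,1.4);
\fill[gray!30] (3.5,0.3) rectangle (6.3,0.55);
\fill[gray!75] (5.3,-0.3) rectangle (5.55,1.7);
\fill[gray!75] (7.8,0.5) rectangle (11,0.75);
\draw (0,0) rectangle (2,1.4);
\draw (3.5,-0.3) rectangle (6.3,1.7);
\draw (7.8,-0.7) rectangle (11,2.1);
\node at (1,1.75) {$x^k$};
\node at (4.4,2.05) {$x^{k+1}$};
\node at (9.4,2.45) {$x^{k+2}$};
\node (f) at (2.8,-1.6) {$f_k(x)_\beta$};
\node (g) at (7.0,-1.6) {$f_{k+1}(x)_\gamma$};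
\draw[->] (1.32,0) -- node[left] {\small $a_{k-1}A_k$} (f);
\draw[->] (3.5,0.42) -- node[left] {\small $C_k$} (f);
\draw[->] (5.42,-0.3) -- node[left] {\small $a_kA_{k+1}$} (g);
\draw[->] (7.8,0.62) -- node[left] {\small $C_{k+1}$} (g);
\end{tikzpicture}
\caption{Three consecutive blocks of an element $x$. The vector $f_k(x)_\beta$ combines column $\beta$ of $x^k$ with row $\beta$ of $x^{k+1}$ (light gray); $f_{k+1}(x)_\gamma$ combines column $\gamma$ of $x^{k+1}$ with row $\gamma$ of $x^{k+2}$ (dark gray). The middle block is read by rows from the left and by columns from the right.}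
\label{fig:blocks}
\end{figure}

Applying $A_k^\top$ and $C_k^\top$ and using Lemma~\ref{lem:signs},
\begin{equation}\label{eq:recover}
x^k_{\cdot\beta}=\frac1{a_{k-1}M_k}A_k^\top f_k(x)_\beta,\qquad x^{k+1}_{\beta\cdot}=\frac1{M_k}C_k^\top f_k(x)_\beta=\frac1{M_k}C_k^\top b_k(x)_\beta .
\end{equation}
Each coordinate on the left is thus a multiple of an average of $M_k$ signed entries. In particular $|x^k_{\alpha\beta}|\le a_{k-1}^{-1}\|x\|$, so $\hat X=\{x:\|x\|<\infty\}$ is a normed space with continuous coordinate functionals. It is complete. Indeed, the coordinates of a Cauchy sequence $(x_n)$ converge to those of some $x$. If $\|x_n-x_m\|\le\varepsilon$ for $n,m\ge n_0$, we let $m\to\infty$ in each seminorm, which is continuous in finitely many coordinates, and obtain $\|x_n-x\|\le\varepsilon$ for $n\ge n_0$.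

Let $X_k=\{x:x^m=0\text{ for all }m>k\}$. Only finitely many seminorms are nonzero on $X_k$, so $X_k$ is a finite-dimensional subspace of $\hat X$. Let $X$ be the closure of $\bigcup_kX_k$ in $\hat X$. It is a separable Banach space.

\section{A trace on $X$: failure of the AP}\label{sec:noAP}

For $T\in L(X)$ let $\tau_k(T)$ be the average of the diagonal entries of $T$ over the $k$th block,
\[
\tau_k(T)=\frac1{d_kd_{k+1}}\sum_{\alpha\in[d_k],\,\beta\in[d_{k+1}]}\big(Te^k_{\alpha\beta}\big)^k_{\alpha\beta}.
\]
Then $\tau_k(I)=1$, while $\tau_k(T)=0$ if $T$ has range in $X_{k-1}$. The task is to show that $\tau_k$ converges to a functional given by a nuclear representation. For this we write $\tau_{k+1}-\tau_k$ as an average of terms $F(Tz)$ with $\|F\|\le1$ and $\|z\|\le a_k$. This is possible because, by \eqref{eq:recover}, the coordinates of both $x^k$ and $x^{k+1}$ can be read from the same functionals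
\[
F^k_{\beta g}(x)=f_k(x)_\beta(g)\qquad(\beta\in[d_{k+1}],\ g\in G_k),
\]
which have norm at most $1$. Explicitly, \eqref{eq:recover} says
\[
x^k_{\alpha\beta}=\frac1{a_{k-1}M_k}\sum_gA_k(g,\alpha)F^k_{\beta g}(x),\qquad x^{k+1}_{\beta\gamma}=\frac1{M_k}\sum_gC_k(g,\gamma)F^k_{\beta g}(x).
\]
Apply the first formula to $x=Te^k_{\alpha\beta}$, the second to $x=Te^{k+1}_{\beta\gamma}$, and move the sums over $\alpha$ and $\gamma$ inside. With $N_k=d_{k+1}M_k$,
\begin{align*}
\tau_k(T)&=\frac1{N_k}\sum_{\beta,g}F^k_{\beta g}\Big(T\,\frac1{a_{k-1}d_k}\sum_\alpha A_k(g,\alpha)e^k_{\alpha\beta}\Big),\\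
\tau_{k+1}(T)&=\frac1{N_k}\sum_{\beta,g}F^k_{\beta g}\Big(T\,\frac1{d_{k+2}}\sum_\gamma C_k(g,\gamma)e^{k+1}_{\beta\gamma}\Big).
\end{align*}
Therefore
\begin{equation}\label{eq:telescope}
\tau_{k+1}(T)-\tau_k(T)=\frac1{N_k}\sum_{\beta,g}F^k_{\beta g}\big(Tz^k_{\beta g}\big),
\end{equation}
where
\[
z^k_{\beta g}=\frac1{d_{k+2}}\sum_\gamma C_k(g,\gamma)e^{k+1}_{\beta\gamma}-\frac1{a_{k-1}d_k}\sum_\alpha A_k(g,\alpha)e^k_{\alpha\beta}.
\]
The vector $z=z^k_{\beta g}$ consists of one row in block $k+1$, namely $d_{k+2}^{-1}C_k^\top\delta_g$, and one column in block $k$, namely $-(a_{k-1}d_k)^{-1}A_k^\top\delta_g$, where $\delta_g$ is the unit vector at $g$. Each of the two parts has $f_k$-seminorm at least $1$, since $F^k_{\beta g}$ takes the values $1$ and $-1$ on them. The difference is small by cancellation: $f_k(z)_\beta$ is column $g$ of $d_{k+2}^{-1}C_kC_k^\top-d_k^{-1}A_kA_k^\top$. For the smallest orthogonal sign matrix, $A=(1,1)^\top$ and $C=(1,-1)^\top$, this is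
\[
CC^\top-AA^\top=\begin{pmatrix}1&-1\\-1&1\end{pmatrix}-\begin{pmatrix}1&1\\1&1\end{pmatrix}=\begin{pmatrix}0&-2\\-2&0\end{pmatrix}.
\]
The diagonal always cancels; the last assertion of Lemma~\ref{lem:signs} is what makes the other entries small. The neighboring seminorms see little of $z$ for a different reason: a column of $x^k$ meets each row in a single entry, so $f_{k-1}$, which reads $x^k$ by rows, sees one small entry at a time, and the same holds for the row in $x^{k+1}$ and $f_{k+1}$.

\begin{lemma}\label{lem:z}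
$\|z^k_{\beta g}\|\le a_k$ for all $k,\beta,g$.
\end{lemma}

\begin{proof}
Since $z=z^k_{\beta g}$ lives in blocks $k$ and $k+1$, only $f_{k-1},f_k,f_{k+1},h_{k-1},h_k$ can be nonzero at $z$ (those with index $k-1$ occur only for $k\ge2$). Let $e_\beta$ be the $\beta$th unit vector of $\mathbb K^{d_{k+1}}$; then $A_{k+1}e_\beta$ and $C_{k-1}e_\beta$ are vectors of signs.

\emph{$f_k$.} For $\beta'\ne\beta$ column $\beta'$ of $z^k$ and row $\beta'$ of $z^{k+1}$ vanish, so $f_k(z)_{\beta'}=0$. The diagonal entries of $A_kA_k^\top$ and $C_kC_k^\top$ are $d_k$ and $d_{k+2}$, so $f_k(z)_\beta(g)=1-1=0$. For $h\ne g$ we have $(C_kC_k^\top)(h,g)=-(A_kA_k^\top)(h,g)$, so $|f_k(z)_\beta(h)|\le(d_{k+2}^{-1}+d_k^{-1})d_k^{3/4}\le2d_k^{-1/4}\le a_k$ by Lemma~\ref{lem:param}(a),(c).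

\emph{$f_{k+1}$.} Column $\gamma$ of $z^{k+1}$ is $d_{k+2}^{-1}C_k(g,\gamma)e_\beta$ and $z^{k+2}=0$, so $f_{k+1}(z)_\gamma=a_kd_{k+2}^{-1}C_k(g,\gamma)A_{k+1}e_\beta$, of sup norm $a_k/d_{k+2}\le a_k$.

\emph{$f_{k-1}$.} Row $\alpha$ of $z^k$ is $-(a_{k-1}d_k)^{-1}A_k(g,\alpha)e_\beta$ and $z^{k-1}=0$, so
\[
f_{k-1}(z)_\alpha=b_{k-1}(z)_\alpha=-(a_{k-1}d_k)^{-1}A_k(g,\alpha)\,C_{k-1}e_\beta,
\]
of sup norm $(a_{k-1}d_k)^{-1}\le(a_kd_k)^{-1}\le a_k$ by Lemma~\ref{lem:param}(b),(c).

\emph{$h_k$.} Only row $\beta$ contributes, and $b_k(z)_\beta=d_{k+2}^{-1}C_kC_k^\top\delta_g$ has entry $1$ at $g$ and entries of modulus at most $d_k^{3/4}/d_{k+2}\le1$ elsewhere. So $h_k(z)=a_k$.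

\emph{$h_{k-1}$.} All $d_k$ rows of $z^k$ contribute $\|b_{k-1}(z)_\alpha\|_\infty=(a_{k-1}d_k)^{-1}$. Hence, by Lemma~\ref{lem:param}(e),
\[
h_{k-1}(z)=a_{k-1}\,d_k^{1/p_{k-1}}(a_{k-1}d_k)^{-1}=d_k^{-(1-1/p_{k-1})}=a_k.\qedhere
\]
\end{proof}

The last two items, where equality holds, explain the parameters. Since $\|b_k(z)_\beta\|_\infty=1$, the weight in $h_k$ cannot exceed $a_k$, so rows of size $1/a_k$ must be tolerated. To apply Proposition~\ref{prop:multiplier}(iii), the block $x^{k+1}$ must then enter $f_{k+1}$ with the same weight $a_k$. This inflates the column part of $z^{k+1}_{\gamma g'}$ by $1/a_k$, which cancels the weight in $h_k$ and leaves $d_{k+1}^{-(1-1/p_k)}$. With $p_k=1$ this would be $1$, and the differences \eqref{eq:telescope} would not be summable; $p_k$ is the smallest exponent that makes it at most $a_{k+1}$.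

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, and failure of the AP]
By \eqref{eq:telescope} and Lemma~\ref{lem:z}, $|\tau_{k+1}(T)-\tau_k(T)|\le a_k\|T\|$. As $\sum_ka_k<\infty$, the limit $\tau(T)=\lim_k\tau_k(T)$ exists and
\begin{equation}\label{eq:rep}
\tau(T)=\tau_1(T)+\sum_{k\ge1}\sum_{\beta,g}\frac{a_k}{N_k}\,F^k_{\beta g}\big(T(z^k_{\beta g}/a_k)\big).
\end{equation}
The functional $\tau_1$ is a finite sum of terms $y^*(Ty)$ with $y,y^*\ne0$. Write such a term as $r$ copies of $\lambda\,x^*(Tx)$ with $x=y/\|y\|$, $x^*=y^*/\|y^*\|$, $\lambda=\|y\|\|y^*\|/r$, and $r$ so large that $\lambda<e^{-e}$. In the $k$th group of the series, the coefficient $a_k/N_k$ occurs $N_k$ times, with vectors and functionals of norm at most $1$. So \eqref{eq:rep} is the functional of a nuclear representation $(\lambda_j,x_j,x_j^*)$, and $|\tau(T)|\le\|T\|\sum_j\lambda_j$.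

We have $\tau(I)=\lim_k\tau_k(I)=1$. If $y\in X_m$, then $\tau_k(y^*\otimes y)=0$ for $k>m$, so $\tau(y^*\otimes y)=0$. For arbitrary $y\in X$ take $y_n\in\bigcup_mX_m$ with $y_n\to y$; then $\|y^*\otimes y_n-y^*\otimes y\|=\|y^*\|\|y_n-y\|\to0$, and $\tau(y^*\otimes y)=0$ by continuity of $\tau$. By \eqref{eq:duality}, $\Lambda=0$. Lemma~\ref{lem:obstruction} now shows that $X$ fails the AP.

It remains to bound the coefficients. By Lemma~\ref{lem:param}, $d_{k+1}\le N_k\le2d_{k+1}^3$ and $1\le1/a_k\le\ell_k$, so
\[
\ell_k\le\ln(N_k/a_k)\le\ln2+3\ell_{k+1}+\ln\ell_k\le5\ell_{k+1}\le15\ell_k .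
\]
The lower bound and $\ell_k\ge e^3$ give $a_k/N_k<e^{-e}$. The two bounds together give $\varphi(N_k/a_k)\le15\ell_k/(\ln\ell_k)^5$. The $k$th group contributes $a_k\varphi(N_k/a_k)$ to $\sum_j\lambda_j\varphi(1/\lambda_j)$, and
\[
\sum_ka_k\varphi(N_k/a_k)\le15\sum_k(\ln\ell_k)^{-2}\le375\sum_kk^{-2}<\infty .
\]
The finitely many terms coming from $\tau_1$ do not affect convergence.
\end{proof}

For this representation $\sum_j\lambda_j\ln(1/\lambda_j)\ge\sum_ka_k\ell_k=\sum_k(\ln\ell_k)^3=\infty$, as Theorem~\ref{thm:trace} requires of a space with the SAP.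

\section{Random operators on $X$: the SAP}\label{sec:SAP}

Fix $k$. Let $W_\beta$, $\beta\in[d_{k+1}]$, be independent with the law \eqref{eq:W} for $L=L_k$, and define $S_k$ on sequences by
\[
(S_kx)^m=0\ \ (m\le k),\qquad(S_kx)^{k+1}_{\beta\cdot}=W_\beta\,x^{k+1}_{\beta\cdot},\qquad(S_kx)^m=x^m\ \ (m\ge k+2).
\]
Let $T_k=I-S_k$. Then $T_kx$ depends linearly on the finitely many continuous coordinates in $x^1,\dots,x^{k+1}$ and lies in $X_{k+1}$, so $T_k\in F(X)$. It takes finitely many values, and $T_k=I$ on $X_k$. Since $\mathbb EW_\beta=1$, the mean $\mathbb ET_k$ is the coordinate projection onto $X_k$. These projections are not uniformly bounded, for otherwise they would converge pointwise to $I$ and $X$ would have the AP. So, in line with Remark~\ref{rem:average}, $\mathbb E\|S_kx\|$ has no bound $C\|x\|$ uniform in $k$; nevertheless $\|S_kx\|$ is bounded in probability.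

\begin{proposition}\label{prop:tail}
Inequality \eqref{eq:tail} holds for all $x\in X$ and $t\ge6$, with
\[
\omega_k=\frac{32}{(\ln\ell_k)^2}+16\exp\big(4\ell_{k+1}-2^{L_k}/4\big),
\]
and $\omega_k\to0$.
\end{proposition}

\begin{proof}
For $x=0$ the probability is $0$, so by homogeneity we may assume $\|x\|=1$. Write $a=a_k$, $p=p_k$, $\eta=\eta_k$, $L=L_k$, and $c_\beta=\|b_k(x)_\beta\|_\infty$. We go through the seminorms of $S_kx$.

For $m\le k-1$, both $f_m$ and $h_m$ depend only on erased blocks and vanish at $S_kx$. For $m\ge k+2$ we have $f_m(S_kx)=f_m(x)$, and for $m\ge k+1$ we have $h_m(S_kx)=h_m(x)$; these are at most $1$. Three seminorms remain. Since $(S_kx)^k=0$,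
\[
f_k(S_kx)_\beta=W_\beta\,b_k(x)_\beta,\qquad\|f_k(S_kx)\|_\infty=\max_\beta W_\beta c_\beta,\qquad h_k(S_kx)=a\|(W_\beta c_\beta)_\beta\|_p .
\]
Since block $k+2$ is unchanged and block $k+1$ enters $f_{k+1}$ with weight $a_k=a$, for $\gamma\in[d_{k+2}]$ and $g'\in G_{k+1}$
\[
f_{k+1}(S_kx)_\gamma(g')=f_{k+1}(x)_\gamma(g')+a\sum_\beta(W_\beta-1)u^{\gamma g'}_\beta,\qquad u^{\gamma g'}_\beta=A_{k+1}(g',\beta)\,x^{k+1}_{\beta\gamma}.
\]

The hypotheses of Proposition~\ref{prop:multiplier} hold: those on $a,\eta,L$ by Lemma~\ref{lem:param}(b),(d); $a\|c\|_p=h_k(x)\le1$; and $|u^{\gamma g'}_\beta|=|x^{k+1}_{\beta\gamma}|\le c_\beta$ by the last formula in \eqref{eq:recover}. The number of pairs $(\gamma,g')$ is $n=d_{k+2}M_{k+1}\le2d_k^2\cdot2d_{k+1}^2\le4e^{4\ell_{k+1}}$. Outside the three exceptional events of that proposition,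
\[
\|f_k(S_kx)\|_\infty\le1,\qquad h_k(S_kx)\le t,\qquad\|f_{k+1}(S_kx)\|_\infty\le1+(t-1),
\]
so $\|S_kx\|\le t$. The exceptional events have total probability at most
\[
\frac8{aL}+\frac2t+\frac{64}t+16\exp\big(4\ell_{k+1}-2^L/4\big).
\]
By Lemma~\ref{lem:param}(a),(d), using $\ell_k\le\ell_{k+1}$ and $\ln\ell_{k+1}\le\ln3+\ln\ell_k\le2\ln\ell_k$,
\[
\frac8{aL}\le\frac{8\,\ell_k}{(\ln\ell_k)^3}\cdot\frac{2\ln\ell_{k+1}}{\ell_{k+1}}\le\frac{32}{(\ln\ell_k)^2}.
\]
This proves \eqref{eq:tail}. Finally $\ell_k\to\infty$, and $2^{L_k}\ge2^{\ell_{k+1}/(2\ln\ell_{k+1})}$ grows faster than any multiple of $\ell_{k+1}$, because $\ell/(\ln\ell)^2\to\infty$. Hence $\omega_k\to0$.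
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first assertion is Proposition~\ref{prop:easy}. For the space $X$ of Section~\ref{sec:space}, the failure of the AP was proved in Section~\ref{sec:noAP}, and the properties of $T_k$, $X_k$, $\omega_k$ were proved above. We verify the condition of Theorem~\ref{thm:char}.

Let $K\subset X$ be compact and $\varepsilon>0$. Choose $t\ge6$ with $66/t\le\varepsilon/2$. The open balls of radius $\varepsilon/t$ centered in the dense set $\bigcup_mX_m$ cover $K$, so finitely many of them do. Choose $k$ such that their centers lie in $X_k$ and $\omega_k\le\varepsilon/2$. For $x\in K$ pick $y\in X_k$ with $t\|x-y\|<\varepsilon$. Since $T_ky=y$, we have $x-T_kx=(x-y)-T_k(x-y)$, and \eqref{eq:tail} applied to the fixed vector $x-y$ gives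
\[
\mathbb P\big(\|x-T_kx\|>\varepsilon\big)\le\mathbb P\big(\|(x-y)-T_k(x-y)\|>t\|x-y\|\big)\le\omega_k+\frac{66}t\le\varepsilon .
\]
The law $\nu$ of $T_k$ is a finitely supported probability on $F(X)$ with the required property. Hence $X$ has the SAP.
\end{proof}

\begin{thebibliography}{1}

\bibitem{sap}
\emph{Stochastic Approximation Properties},
\texttt{https://www.impan.pl/shop/publication/\allowbreak transaction/download/product/90208}.

\end{thebibliography}
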